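
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A context-free language of ambiguity two\\ that is not a finite union of unambiguous languages}


\begin{abstract}
We construct a context-free language that has a grammar with at most two derivation trees for
every word, but is not a finite union of unambiguous context-free languages. Its intersections
with the bounded languages $(a^+b^+c^+)^n$, $n\ge2$, also have degree of ambiguity $2$, and they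
need exactly $n$ unambiguous languages to cover them. From this we determine all pairs consisting
of the degree of ambiguity (when finite) and the least number of unambiguous languages covering a
context-free language.
\end{abstract}

\section{The question and the answer}

The \emph{ambiguity} of a word with respect to a context-free grammar $G$ is the number of its
derivation trees in $G$. The \emph{degree of ambiguity} of $G$ is the least upper bound, possibly
infinite, of the ambiguities of the words in $L(G)$. A grammar is \emph{unambiguous} if no word
has two different derivation trees, and a context-free language is unambiguous if some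
unambiguous grammar generates it. A context-free language has \emph{finite ambiguity} if it has a
grammar whose degree of ambiguity is a finite number.

The simplest way to produce finite ambiguity is to take a union. The language
\[
\{a^xb^yc^z : x,y,z\ge1,\ x=y\}\ \cup\ \{a^xb^yc^z : x,y,z\ge1,\ x=z\}
\]
is a union of two unambiguous languages. Putting unambiguous grammars for them side by side gives
two trees to the words $a^xb^xc^x$ and one tree to all others. In general, a union of $k$ unambiguous
languages has a grammar of degree at most $k$: rename nonterminals apart and add a new start symbol.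
Does all finite ambiguity arise in this way? The following question is posed in \cite{AF}.

\begin{quote}
\emph{Is each context-free language with finite ambiguity a finite union of unambiguous
context-free languages?}
\end{quote}

For \emph{bounded} languages, that is, subsets of $w_1^*w_2^*\cdots w_m^*$ for some words
$w_1,\dots,w_m$, the answer is known to be positive. In general it is negative. With
$p,q$ ranging over the integers $\ge1$, put
\[
P=\{a^{3p}b^{p+q}c^{3q}\},\qquad Q=\{a^{p+q}b^{3p}c^{3q}\},\qquad S=\{a^{3p}b^{3q}c^{p+q}\},
\qquad L=P^*\,S\,Q^*.
\]

\begin{theorem}\label{thm:main}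
The language $L$ is generated by a context-free grammar of degree of ambiguity $2$, and $L$ is not
a finite union of unambiguous context-free languages.
\end{theorem}

The obstruction is already present, in a quantitative form, in bounded languages.

\begin{theorem}\label{thm:bounded}
For $n\ge2$ let $R_n=(a^+b^+c^+)^n$ and $L_n=L\cap R_n$. The bounded language $L_n$ has a grammar
of degree $2$, is a union of $n$ unambiguous context-free languages, and is not a union of $n-1$
of them.
\end{theorem}

For a nonempty context-free language $X$ let $\deg X\in\mathbb N\cup\{\infty\}$ be the least degree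
of ambiguity of a grammar for $X$, and let $\operatorname{cov}X\in\mathbb N\cup\{\infty\}$ be the
least number of unambiguous context-free languages with union $X$. As we saw, $\deg X\le
\operatorname{cov}X$, and clearly $\deg X=1$ if and only if $\operatorname{cov}X=1$. For finite
degree, these are the only restrictions.

\begin{theorem}\label{thm:class}
The pairs $(\deg X,\operatorname{cov}X)$ with $\deg X<\infty$ are exactly $(1,1)$ and all $(d,u)$
with $2\le d\le u\le\infty$ and $d<\infty$. All pairs with $u<\infty$ are realized by bounded
languages; by the known result on bounded languages, pairs with $u=\infty$ are not.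
\end{theorem}

\paragraph{The strategy.}
Suppose that $X$ is a union of $n$ pieces. For every $N$ we shall choose one word in each piece. We
say, informally, that two pieces are \emph{in conflict} if, for every $N$, no unambiguous grammar
that generates a subset of $X$ and has $N$ as its constant in Ogden's lemma generates the chosen
words of both. If any two pieces are in conflict, then a cover of $X$ by finitely many unambiguous
languages has at least $n$ members: take one $N$ that serves for all of their grammars; then no two
of the $n$ chosen words lie in the same member.

A conflict between two pieces will show up as a word which they share and which must have two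
derivation trees. In the example above, and in its obvious generalizations, all conflicts
show up at words common to all pieces, so that $n$ pieces give degree of ambiguity $n$. To keep the
degree at $2$ we want
\begin{center}
\emph{every two pieces in conflict, at words which they share, but no word in three pieces.}
\end{center}
The pieces of $L_n$ are the products $P^{i-1}SQ^{n-i}$, $1\le i\le n$. Compare
the $i$-th and the $j$-th piece, $i<j$, factor by factor:
\[
\begin{array}{c|ccccc}
 & l<i & l=i & i<l<j & l=j & l>j\\\hline
i\text{-th piece} & P & S & Q & Q & Q\\
j\text{-th piece} & P & P & P & S & Q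
\end{array}
\]
They share words as soon as $P\cap S$, $P\cap Q$ and $S\cap Q$ are nonempty. A word in three pieces
$i<j<k$ would have its $j$-th factor in $Q\cap S\cap P$. So three languages that meet in pairs but
have no common word give us, by concatenation, $n$ pieces of which every two share words but no
three do.

That two pieces really are in conflict is shown by pumping. In the shared word that we use, factor
number $i$ has a long run of $a$'s. Coming from the $i$-th piece, where this factor is in
$S$, half of these $a$'s are produced together with $c$'s; coming from the $j$-th piece, where it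
is in $P$, half of them are produced together with $b$'s. One derivation tree has no room for both
(Lemma~\ref{lem:links}).

\section{Three languages that meet in pairs}\label{sec:L}

All words of $P$, $Q$ and $S$ lie in $a^+b^+c^+$. We call a word $a^xb^yc^z\in a^+b^+c^+$ a
\emph{block} and write it as $(x,y,z)$. The languages $P,Q,S$ lie in the planes
\[
E_P:\ 3y=x+z,\qquad E_Q:\ 3x=y+z,\qquad E_S:\ 3z=x+y
\]
of $\mathbb Q^3$. In other words, exactly a quarter of the letters are $b$'s for a block in $E_P$,
$a$'s for a block in $E_Q$, and $c$'s for a block in $E_S$. We call $b$, $a$, $c$ the
\emph{shared letter} of $P$, $Q$, $S$ respectively, because it is paired with both of the others.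
A block cannot lie in all three planes, since three quarters of its letters do not make up the
whole block. But any two of the planes meet in blocks, in which the third letter makes up one half.

Six blocks are used throughout the proof. For an integer $s\ge1$ let
\[
\begin{array}{lll}
M_P=(3s,2s,3s),\quad& M_Q=(2s,3s,3s),\quad& M_S=(3s,3s,2s),\\[2pt]
C_a=(6s,3s,3s),& C_b=(3s,6s,3s),& C_c=(3s,3s,6s).
\end{array}
\]
By the description of the planes in terms of quarters, one reads off that
\begin{equation}\label{eq:planes}
\begin{array}{l}
M_X \text{ lies in } E_X \text{ and in no other of the three planes } (X=P,Q,S);\\[2pt]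
C_a \text{ lies exactly in } E_P,E_S;\quad C_b \text{ exactly in } E_Q,E_S;\quad
C_c \text{ exactly in } E_P,E_Q.
\end{array}
\end{equation}
Moreover $M_P\in P$, $M_Q\in Q$, $M_S\in S$, with $p=q=s$. See Figure~\ref{fig:triangle}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (0,0)--(4,0)--(2,3.464)--cycle;
\node[left] at (0,0) {$a$};
\node[right] at (4,0) {$b$};
\node[above] at (2,3.464) {$c$};
\draw[thick] (1,0)--(2.5,2.598);
\draw[thick] (3,0)--(1.5,2.598);
\draw[thick] (0.5,0.866)--(3.5,0.866);
\node[below] at (1,0) {$E_P$};
\node[below] at (3,0) {$E_Q$};
\node[right] at (3.5,0.866) {$E_S$};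
\fill (1.5,0.866) circle (1.6pt); \node[below right] at (1.45,0.86) {$C_a$};
\fill (2.5,0.866) circle (1.6pt); \node[below left] at (2.55,0.86) {$C_b$};
\fill (2,1.732) circle (1.6pt); \node[above] at (2,1.8) {$C_c$};
\draw[fill=white] (1.75,1.299) circle (1.6pt); \node[left] at (1.75,1.34) {$M_P$};
\draw[fill=white] (2.25,1.299) circle (1.6pt); \node[right] at (2.25,1.34) {$M_Q$};
\draw[fill=white] (2,0.866) circle (1.6pt); \node[below] at (2,0.84) {$M_S$};
\end{tikzpicture}
\caption{Blocks $a^xb^yc^z$, drawn as points of a triangle with barycentric coordinates
proportional to $(x,y,z)$. The planes $E_P,E_Q,E_S$ become the lines on which $b$, $a$, $c$,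
respectively, makes up one quarter of the letters. They meet in pairs, at $C_a,C_b,C_c$, but not
all at once. The proof moves blocks from a midpoint $M_P,M_Q,M_S$ to an adjacent corner
$C_a,C_b,C_c$ of the small triangle.}
\label{fig:triangle}
\end{figure}

\begin{remark}
The coefficient $3$ is the smallest positive integer for which the planes share blocks in pairs but
not all at once. If $3$ is replaced by $1$ in the three equations, then $y=x+z$ and $x=y+z$ give
$z=0$, and the planes $E_P$ and $E_Q$ share no block. If it is replaced by $2$, then the block
$(1,1,1)$ lies in all three planes.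
\end{remark}

\begin{proposition}\label{prop:deg2}
The language $L$ has a grammar of degree of ambiguity $2$.
\end{proposition}

\begin{proof}
Consider the grammar with start symbol $Z$, nonterminals $\mathbf P,\mathbf Q,\mathbf S$ for
$P,Q,S$, and the rules
\[
\begin{aligned}
&Z\to U\,\mathbf S\,V,\qquad U\to \mathbf PU\mid\varepsilon,\qquad V\to \mathbf QV\mid\varepsilon,\\
&\mathbf P\to P_1P_2,\qquad P_1\to aaaP_1b\mid aaab,\qquad P_2\to bP_2ccc\mid bccc,\\
&\mathbf Q\to a\mathbf Qccc\mid aQ_1ccc,\qquad Q_1\to aQ_1bbb\mid abbb,\\
&\mathbf S\to aaa\mathbf Sc\mid aaaS_1c,\qquad S_1\to bbbS_1c\mid bbbc.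
\end{aligned}
\]
Here $P_1$ generates the words $a^{3p}b^p$ and $P_2$ the words $b^qc^{3q}$, so $\mathbf P$ generates
$P$. Next, $Q_1$ generates the words $a^pb^{3p}$, and $\mathbf Q$ surrounds them by $a^q$ and
$c^{3q}$; and $S_1$ generates the words $b^{3q}c^q$, and $\mathbf S$ surrounds them by $a^{3p}$ and
$c^p$. In each of the three cases the word determines $p$ and $q$, hence the numbers of
applications of the rules, hence the tree below $\mathbf P$, $\mathbf Q$ or $\mathbf S$.

A word $w\in L$ factors uniquely into blocks, $w=B_1\cdots B_n$ with $B_l\in a^+b^+c^+$. So the
derivation trees of $w$ correspond bijectively to the indices $i$ such that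
\[
B_l\in P\ (l<i),\qquad B_i\in S,\qquad B_l\in Q\ (l>i).
\]
If three indices $i<j<k$ had this property, we would have $B_j\in Q$ because of $i$, $B_j\in S$
because of $j$, and $B_j\in P$ because of $k$. But no block lies in all three planes. So the degree
is at most $2$. It is $2$, because $(6,3,3)\in P\cap S$ (with $p=2$, $q=1$ in both) and
$(3,6,3)\in S\cap Q$ (with $p=1$, $q=2$ in $S$ and $p=2$, $q=1$ in $Q$), so that
$a^6b^3c^3a^3b^6c^3$ has two trees, for $i=1$ and $i=2$.
\end{proof}

To pass from $L$ to the languages $L_n=L\cap R_n$ we use a standard fact.

\begin{lemma}\label{lem:regular}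
If $G$ has degree of ambiguity at most $k$ and $R$ is a regular language, then $L(G)\cap R$ has a
grammar of degree at most $k$. In particular, unambiguous context-free languages are closed under
intersection with regular languages.
\end{lemma}

\begin{proof}
Take a complete deterministic automaton for $R$ with initial state $q_0$. The new grammar has
nonterminals $[q,A,q']$, to be thought of as ``$A$ generates a word that leads from $q$ to $q'$''.
For every rule $A\to\alpha_1\cdots\alpha_r$ of $G$ and all states $p_0,\dots,p_r$ such that
$\alpha_t$ leads from $p_{t-1}$ to $p_t$ whenever $\alpha_t$ is a terminal, it has the rule obtained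
by replacing $A$ by $[p_0,A,p_r]$ and each nonterminal $\alpha_t$ by $[p_{t-1},\alpha_t,p_t]$. From a
new start symbol there are rules to $[q_0,Z,f]$ for all final states $f$, where $Z$ is the start
symbol of $G$.

Deleting the states and the new root turns a tree of the new grammar into a tree of $G$ for the same
word, and this word is in $R$. Conversely, consider a tree of $G$ for a word $w\in R$, and a node in it
labeled by a nonterminal whose yield is the word $v$, preceded by the prefix $u$ of $w$. Since the
automaton is deterministic, this node must receive the two states to which $u$ and $uv$ lead from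
$q_0$, and this choice at all nodes is consistent with the rules. So each such tree has exactly
one annotation, and the trees of $w$ in the two grammars are in bijection.
\end{proof}

Thus $L_n$ has a grammar of degree at most $2$. Also
\begin{equation}\label{eq:pieces}
L_n=\bigcup_{i=1}^nP^{i-1}SQ^{n-i},
\end{equation}
and each term is unambiguous: use the single start rule $Z\to\mathbf P^{i-1}\mathbf S\mathbf Q^{n-i}$
with the rules for $\mathbf P,\mathbf Q,\mathbf S$ above, and recall that the factorization into
blocks is unique. What remains is the lower bound: $n-1$ unambiguous languages do not suffice.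

\section{Pumping words with a fixed pattern of runs}

We need to know not only that words can be pumped, but what this does to a derivation tree. So
we state Ogden's lemma for trees. The \emph{yield} of a node is the factor of the word, at
its position in the word, that is derived from the node.

\begin{lemma}[Ogden]\label{lem:ogden}
For every context-free grammar $G$ there is an integer $N\ge1$ as follows. Let $T$ be a derivation
tree of a word $w$ in which at least $N$ positions are marked. Then $T$ has a node $\nu$ and a
proper descendant $\mu$ of $\nu$ with the same nonterminal label such that, writing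
$w=\mathsf{uvxyz}$ with $\mathsf{vxy}$ the yield of $\nu$ and $\mathsf x$ the yield of $\mu$, the
word $\mathsf v$ or $\mathsf y$ contains a marked position, and $\mathsf{vxy}$ contains at most $N$
marked positions. Every larger number also serves as $N$.
\end{lemma}

\begin{proof}
Let $r\ge2$ bound the lengths of the right-hand sides of rules, let $h$ be the number of
nonterminals, and let $N=r^{h+1}$. Walk down from the root, always to a child with the most marked
leaves below it (a leaf counts as below itself), until a marked leaf is reached. Call a node of this
path a branch node if at least two of its children have marked leaves below them. Along the path the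
number of marked leaves below drops only at branch nodes, and each time at most by the factor $r$.
It starts with at least $r^{h+1}$ and ends with $1$, so there are at least $h+1$ branch nodes. Among
the last $h+1$ of them, two have the same label; let $\nu$ be the upper and $\mu$ the lower one.
Some child of $\nu$ that is not on the path has a marked leaf below it, and this leaf lies in
$\mathsf v$ or $\mathsf y$. From $\nu$ downward there are at most $h+1$ branch nodes, so at most
$r^{h+1}$ marked leaves lie below $\nu$. The last sentence is clear.
\end{proof}

In this situation, let $m\ge0$ and repeat the part of $T$ between $\nu$ and $\mu$, so that it occurs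
$m+1$ times. The result is a derivation tree of $\mathsf{uv}^{m+1}\mathsf{xy}^{m+1}\mathsf z$ with nodes
$\nu_0,\nu_1,\dots,\nu_{m+1}$, each a proper descendant of the preceding one, such that the yield of
$\nu_t$ is the occurrence of
\begin{equation}\label{eq:chain}
\mathsf v^{m+1-t}\,\mathsf x\,\mathsf y^{m+1-t}
\end{equation}
in the middle of the word. From this chain we shall keep only the two nodes $\nu_0$ and $\nu_m$.

\paragraph{Runs and vectors.}
In this section and in Lemma~\ref{lem:links}, fix letters $z_1,\dots,z_k$ with $z_t\ne z_{t+1}$ for
$1\le t<k$, and put $R=z_1^+z_2^+\cdots z_k^+$. We shall apply the results to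
$R=R_n$ and to $R=e_0^+e_1^+\cdots e_d^+$ with distinct letters $e_t$. A word of $R$ consists of $k$
\emph{runs}, and we identify it with the vector in $\mathbb Z_{>0}^k$ of their lengths. Sums such as
$w+\delta$ refer to this identification. We write $\pi<\sigma$ if the run $\pi$ is to the left of the
run $\sigma$.

The following notion records what pumping leaves behind in a tree: many letters of one run
that are produced together with letters of another.

\begin{definition}
Let $T$ be a derivation tree of a word in $R$, let $\pi<\sigma$ be runs of the word and let $H\ge1$ be
an integer. An \emph{$H$-link from $\pi$ to $\sigma$} in $T$ is a pair of nodes $(\nu,\mu)$, with $\mu$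
a proper descendant of $\nu$, such that the yields of both $\nu$ and $\mu$ begin in $\pi$ and end in
$\sigma$, and exactly $H$ letters of $\pi$ belong to the yield of $\nu$ but not to that of $\mu$.
\end{definition}

We shall pump words of a language that is contained in a union of finitely many linear subspaces.
Pumping moves along a line $w+m\delta$, $m\ge 0$, so its direction must lie in one of the subspaces.
We can tell in which one, if the word that we start from lies in only one of them.

\begin{lemma}[Growing a run]\label{lem:grow}
Let $V_1,\dots,V_n$ be linear subspaces of $\mathbb Q^k$, and let $G$ be a grammar with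
$L(G)\subseteq R$ and $L(G)\subseteq V_1\cup\dots\cup V_n$. Let $N$ be as in Lemma~\ref{lem:ogden}.
Let $w\in L(G)$ be \emph{$i$-pure}, that is, $w\in V_i$ and $w\notin V_{i'}$ for all $i'\ne i$, and
let $\rho$ be a run of $w$ of length at least $N$. Then there is a vector
$\delta\in V_i\cap\mathbb Z_{\ge0}^k$ with at most two nonzero coordinates and with
$1\le\delta_\rho\le N$, such that for every $m\ge1$:
\begin{enumerate}
\item[(a)] $w+m\delta\in L(G)$;
\item[(b)] if $\delta$ has two nonzero coordinates, at the runs $\pi<\sigma$, then $w+m\delta$ has a
derivation tree in $G$ with an $m\delta_\pi$-link from $\pi$ to $\sigma$.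
\end{enumerate}
\end{lemma}

\begin{proof}
Mark the positions of $\rho$ and apply Lemma~\ref{lem:ogden} to a derivation tree of $w$. A word of
$R$ has exactly $k-1$ pairs of adjacent different letters. If $\mathsf v$ or $\mathsf y$ contained
two different letters, the word $\mathsf{uv}^k\mathsf{xy}^k\mathsf z\in L(G)\subseteq R$ would have
at least $k$ such pairs, at least one for each copy. So each of $\mathsf v$ and $\mathsf y$ is a
(possibly empty) power of one letter and lies within a single run of $w$. Let $\delta_t$ be the
number of letters of $\mathsf v$ and $\mathsf y$ in the $t$-th run. Then $\delta\ge0$ has at most two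
nonzero coordinates, and $\mathsf{uv}^{m+1}\mathsf{xy}^{m+1}\mathsf z=w+m\delta$ for all $m\ge0$.
This gives (a). The number of marked positions in $\mathsf v$ and $\mathsf y$ is $\delta_\rho$, hence
$1\le\delta_\rho\le N$.

Since there are only finitely many subspaces, some $V_j$ contains $w+m\delta$ for two different
values of $m\ge0$. Subtracting, we get $\delta\in V_j$ and then $w\in V_j$. As $w$ is $i$-pure,
$j=i$. So $\delta\in V_i$.

For (b), if $\delta$ has two nonzero coordinates $\pi<\sigma$, then $\mathsf v$ and $\mathsf y$ are
nonempty and lie in $\pi$ and $\sigma$, respectively, with $|\mathsf v|=\delta_\pi$. In the tree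
described before \eqref{eq:chain}, consider $(\nu_0,\nu_m)$. The yields
$\mathsf v^{m+1}\mathsf{xy}^{m+1}$ and $\mathsf{vxy}$ begin in $\pi$ and end in $\sigma$. They differ
by $\mathsf v^m$ on the left, which is $m\delta_\pi$ letters of $\pi$, and by $\mathsf y^m$ on the
right, which is in $\sigma$.
\end{proof}

Purity is what gives $\delta\in V_i$: if $w$ is in two of the subspaces, nothing in the argument
decides along which of them the pumping goes. So we have to take care that the words we pump are
pure.

\section{Two links need two trees}

\begin{lemma}\label{lem:links}
Let $T$ be a derivation tree of a word in $R$, and let $\pi<\sigma'<\sigma$ be runs of this word,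
where $\pi$ has length at most $2H$. Then $T$ cannot contain both an $H$-link from $\pi$ to $\sigma$
and an $H$-link from $\pi$ to $\sigma'$.
\end{lemma}

\begin{proof}
Suppose that $T$ contains such links, $(\nu,\mu)$ from $\pi$ to $\sigma$ and $(\nu',\mu')$ from $\pi$
to $\sigma'$. The yields of $\mu$ and $\nu'$ begin in $\pi$ and
end in a later run, so both contain the last letter of $\pi$. Hence $\mu$ and $\nu'$ lie on one path
from the root. The yield of $\mu$ contains a letter of $\sigma$, while the yield of $\nu'$ ends in
$\sigma'$, before $\sigma$. So $\nu'$ is a proper descendant of $\mu$. Now count the letters of $\pi$.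
At least $H$ of them are outside the yield of $\mu$, by the first link. At least $H+1$ of them are in
the yield of $\nu'$, hence in that of $\mu$: by the second link there are $H$ letters of $\pi$ in the
yield of $\nu'$ outside that of $\mu'$, and the yield of $\mu'$ contains at least one more. So $\pi$
has at least $2H+1$ letters, a contradiction.
\end{proof}

The interplay of Lemmas~\ref{lem:grow} and~\ref{lem:links} is best seen on the generalization of the
example from the introduction. For $d\ge2$ and distinct letters $e_0,\dots,e_d$ let
\[
D_d=\bigcup_{\tau=1}^dD_{d,\tau},\qquad
D_{d,\tau}=\{e_0^{x_0}e_1^{x_1}\cdots e_d^{x_d}: x_0,\dots,x_d\ge1,\ x_0=x_\tau\}.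
\]

\begin{proposition}\label{prop:Dd}
For all $d\ge2$, $\deg D_d=\operatorname{cov}D_d=d$.
\end{proposition}

\begin{proof}
Each $D_{d,\tau}$ is unambiguous: the rules
$Z\to AE_{\tau+1}\cdots E_d$, $A\to e_0Ae_\tau\mid e_0E_1\cdots E_{\tau-1}e_\tau$ and
$E_t\to e_tE_t\mid e_t$ allow exactly one tree for each word. So
$\deg D_d\le\operatorname{cov}D_d\le d$.

Let $G$ be any grammar for $D_d$, let $N$ be its constant from Lemma~\ref{lem:ogden}, and $s=N!\ge N$.
We show that the word $w=e_0^{2s}e_1^{2s}\cdots e_d^{2s}$ has at least $d$ derivation trees in $G$.
Here $R=e_0^+\cdots e_d^+$, with coordinates $x_0,\dots,x_d$, and $D_d$ is contained in the union of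
the subspaces $V_\tau=\{x_0=x_\tau\}$, $1\le\tau\le d$. Let $u_\tau$ be the word with
$x_0=x_\tau=s$ and all other $x_t=2s$. It is in $D_d$ and is $\tau$-pure. Apply
Lemma~\ref{lem:grow} to it, with $\rho$ the run of $e_0$'s. The vector $\delta$ has
$\delta_0=\delta_\tau\ge1$ because $\delta\in V_\tau$. As it has at most two nonzero coordinates, all
others vanish. Put $g=\delta_0$. Since $g\le N$, it divides $s$, and with $m=s/g$ we get
$u_\tau+m\delta=w$. Hence $w$ has a derivation tree $T_\tau$ with an $s$-link from the
$e_0$-run to the $e_\tau$-run. The $e_0$-run of $w$ has length $2s$. By Lemma~\ref{lem:links}, the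
trees $T_1,\dots,T_d$ are distinct.
\end{proof}

\section{Two blocks, by hand}\label{sec:two}

We now return to $L_n$, where $R=R_n$, there are $3n$ runs, and vectors are grouped into $n$ blocks of
three coordinates. Before treating general $n$ we show that $L_2$ is not unambiguous, since this
case already shows how two routes to the same word lead to two trees. By \eqref{eq:pieces},
$L_2\subseteq V_1\cup V_2$ with $V_1=E_S\times E_Q$ and $V_2=E_P\times E_S$.

Let $G$ be a grammar with $L(G)\subseteq L_2$, let $N$ be as in Lemma~\ref{lem:ogden}, and $s=N!$. Write
the blocks of a word side by side. Suppose that $L(G)$ contains the words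
\[
u_1=(3s,3s,2s\mid 2s,3s,3s)\in SQ,\qquad u_2=(3s,2s,3s\mid 3s,3s,2s)\in PS,
\]
as it does if $L(G)=L_2$. We derive from them, in two ways, the word
\[
w=(6s,3s,3s\mid 3s,6s,3s).
\]

\emph{From $u_1$.} The first block $(3s,3s,2s)=M_S$ is not in $E_P$, so $u_1$ is $1$-pure. Grow the
$b$-run of the second block, whose length is $3s\ge N$. The second block $(x,y,z)$ of the vector
$\delta$ satisfies $3x=y+z$ and $y>0$. Hence $x>0$. Since $\delta$ has at most two nonzero
coordinates, everything else vanishes and $y=3x$, that is, $\delta=d\,(0,0,0\mid1,3,0)$ with an integer
$d\ge1$. As $3d\le N$, the number $d$ divides $s$, and Lemma~\ref{lem:grow} with $m=s/d$ gives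
$(3s,3s,2s\mid3s,6s,3s)\in L(G)$. The first block has not changed, so this word is again $1$-pure. Now
grow the $a$-run of the first block. In the same way, $3z=x+y$ and $x>0$ show that the new vector
is a multiple $d\,(3,0,1\mid0,0,0)$ with $3d\le N$. With $m=s/d$ we arrive at
$w$, and Lemma~\ref{lem:grow}(b) gives a derivation tree $T_1$ of $w$ with a $3s$-link from the
$a$-run of the first block to its \emph{$c$-run}.

\emph{From $u_2$.} The first block $(3s,2s,3s)=M_P$ is not in $E_S$, so $u_2$ is $2$-pure. Grow the
$b$-run of the second block: now $3z=x+y$ and $y>0$, so the vector is $d\,(0,0,0\mid0,3,1)$, and we get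
$(3s,2s,3s\mid 3s,6s,3s)\in L(G)$, which is still $2$-pure. Then grow the $a$-run of the first block:
$3y=x+z$ and $x>0$ give $d\,(3,1,0\mid0,0,0)$, and we arrive at $w$. This time we obtain a derivation
tree $T_2$ of $w$ with a $3s$-link from the $a$-run of the first block to its \emph{$b$-run}.

The $a$-run of the first block of $w$ has length $6s=2\cdot3s$. By Lemma~\ref{lem:links}, $T_1\ne T_2$.

Three features will persist. First, of the grammar we only used $L(G)\subseteq L_2$ and
$u_1,u_2\in L(G)$; so the two pieces $SQ$ and $PS$ of $L_2$ are in conflict. Second, each
step starts from a pure word, although the final word $w$ lies in both subspaces. Third, the last steps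
of both routes grow the same run, but link it to different runs; this is what makes the two trees
different.

\section{Many blocks}

Let $n\ge2$. For $1\le i\le n$ put
\[
V_i=\underbrace{E_P\times\dots\times E_P}_{i-1}\times E_S\times
\underbrace{E_Q\times\dots\times E_Q}_{n-i}\ \subseteq\ \mathbb Q^{3n}.
\]
By \eqref{eq:pieces}, $L_n\subseteq V_1\cup\dots\cup V_n$. We say that $V_i$ \emph{prescribes} at
position $l$ the language $P$ if $l<i$, the language $S$ if $l=i$, and the language $Q$ if $l>i$. The
steps of the previous section are instances of the following lemma, which moves a block from a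
midpoint to an adjacent corner in Figure~\ref{fig:triangle}.

\begin{lemma}[Doubling]\label{lem:double}
Let $G$ be a grammar with $L(G)\subseteq L_n$, let $N$ be as in Lemma~\ref{lem:ogden}, and let $s=N!$.
Let $w\in L(G)$ be $i$-pure, let $X\in\{P,Q,S\}$ be prescribed by $V_i$ at position $l$, and suppose
that block $l$ of $w$ is $M_X$. Let $f$ be the shared letter of $X$ and let $e\in\{a,b,c\}$ be another
letter. Then the word $w'$ obtained from $w$ by replacing block $l$ by $C_e$ is in $L(G)$. If $e$
precedes $f$ in the order $a,b,c$, then $w'$ has a derivation tree in $G$ with a $3s$-link from the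
$e$-run to the $f$-run of block $l$.
\end{lemma}

\begin{proof}
The $e$-run of $M_X$ has length $3s\ge N$. Apply Lemma~\ref{lem:grow} with this run as $\rho$, and let
$\delta_e,\delta_f,\delta_g$ be the coordinates of $\delta$ in block $l$, where $g$ is the third
letter. Since $\delta\in V_i$, we have $3\delta_f=\delta_e+\delta_g$. As $\delta_e>0$ and
$\delta_g\ge0$, also $\delta_f>0$. Since $\delta$ has at most two nonzero coordinates, all others
vanish, and $\delta_e=3\delta_f$. Let $d=\delta_f$. From $3d=\delta_e\le N$ it follows that $d$ divides
$s=N!$. Take $m=s/d$. Then $m\delta$ has the entry $3s$ at the $e$-run and $s$ at the $f$-run of block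
$l$, and zeros elsewhere. The lengths of the $e$-, $f$- and $g$-run of $M_X$ are $3s,2s,3s$, and they
become $6s,3s,3s$. So $w+m\delta=w'$. The claim about the link is Lemma~\ref{lem:grow}(b).
\end{proof}

\begin{proposition}[Any two pieces are in conflict]\label{prop:conflict}
Let $G$ be a grammar with $L(G)\subseteq L_n$, let $N$ be as in Lemma~\ref{lem:ogden}, let $s=N!$, and
put $u_i=M_P^{\,i-1}M_SM_Q^{\,n-i}$ for $1\le i\le n$. If $u_i,u_j\in L(G)$ for some $i<j$,
then the word
\[
w_{ij}=M_P^{\,i-1}\;C_a\;C_c^{\,j-i-1}\;C_b\;M_Q^{\,n-j}
\]
has at least two derivation trees in $G$.
\end{proposition}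

\begin{proof}
We reach $w_{ij}$ in two ways. The words on the way from $u_i$ will lie in $V_i$, those on
the way from $u_j$ in $V_j$. All steps are applications of Lemma~\ref{lem:double}, so the words stay
in $L(G)$. What has to be checked is that each word to which a step is applied is pure.

\emph{Route from $u_i=M_P^{\,i-1}M_SM_Q^{\,n-i}$.} The subspace $V_i$ prescribes $Q$, with shared letter
$a$, at the positions $l>i$, and $S$, with shared letter $c$, at position $i$.
\begin{enumerate}
\item In blocks $i<l<j$, replace $M_Q$ by $C_c$, one block after the other.
\item In block $j$, replace $M_Q$ by $C_b$.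
\item In block $i$, replace $M_S$ by $C_a$.
\end{enumerate}
The result is $w_{ij}$. The words stay in $V_i$ because $C_c,C_b\in E_Q$ and $C_a\in E_S$. Every word to
which a step is applied has $M_S$ as block $i$, and $M_S$ is in neither $E_P$ nor $E_Q$. But for
$i'\ne i$ the subspace $V_{i'}$ prescribes $P$ or $Q$ at position $i$. So these words are $i$-pure.

\emph{Route from $u_j=M_P^{\,j-1}M_SM_Q^{\,n-j}$.} The subspace $V_j$ prescribes $P$, with shared letter
$b$, at the positions $l<j$, and $S$, with shared letter $c$, at position $j$.
\begin{enumerate}
\item In blocks $i<l<j$, replace $M_P$ by $C_c$, one block after the other.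
\item In block $j$, replace $M_S$ by $C_b$.
\item In block $i$, replace $M_P$ by $C_a$.
\end{enumerate}
The result is again $w_{ij}$. The words stay in $V_j$ because $C_c,C_a\in E_P$ and $C_b\in E_S$. In every
word to which a step is applied, block $j$ is the only block in $E_S$: the others are $M_P$ or $C_c$ for
$l<j$ (as block $i$ is changed only in the last step) and $M_Q$ for $l>j$, and by \eqref{eq:planes}
none of these is in $E_S$. But $V_{j'}$ prescribes $S$ at position $j'$. So these words are $j$-pure.

\emph{Two trees.} The last step of the first route gives a derivation tree of $w_{ij}$ with a $3s$-link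
from the $a$-run to the $c$-run of block $i$. The last step of the second route gives a derivation tree
of $w_{ij}$ with a $3s$-link from the $a$-run to the $b$-run of block $i$. Block $i$ of $w_{ij}$ is
$C_a=(6s,3s,3s)$, so this $a$-run has length $2\cdot 3s$. By Lemma~\ref{lem:links}, the two trees are
different.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
By Lemma~\ref{lem:regular} and Proposition~\ref{prop:deg2}, $L_n$ has a grammar of degree at most $2$,
and by \eqref{eq:pieces} it is a union of $n$ unambiguous languages. It is bounded since
$L_n\subseteq(a^*b^*c^*)^n$. Suppose that $L_n=K_1\cup\dots\cup K_{n-1}$, where $K_r$ is generated by an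
unambiguous grammar $G_r$. Choose one $N$ that serves in Lemma~\ref{lem:ogden} for all $G_r$, and let
$s=N!$. The $n$ words $u_1,\dots,u_n$ are in $L_n$, because $M_P\in P$, $M_S\in S$, $M_Q\in Q$. So two of
them, $u_i$ and $u_j$ with $i<j$, are in the same $K_r$. By Proposition~\ref{prop:conflict}, $G_r$ is
ambiguous, a contradiction. In particular, as $n-1\ge1$, $L_n$ is not unambiguous. So its grammar of
degree at most $2$ has degree exactly $2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The grammar of degree $2$ is given by Proposition~\ref{prop:deg2}. Suppose that
$L=K_1\cup\dots\cup K_k$ with unambiguous context-free languages $K_r$ and $k\ge1$, and put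
$n=k+1\ge2$. Then
\[
L_n=L\cap R_n=\bigcup_{r=1}^k(K_r\cap R_n)
\]
is a union of $n-1$ unambiguous languages by Lemma~\ref{lem:regular}, contradicting
Theorem~\ref{thm:bounded}.
\end{proof}

\section{Degree versus covering number}

We now prove Theorem~\ref{thm:class}. We have $\deg D_d=\operatorname{cov}D_d=d$ by
Proposition~\ref{prop:Dd}, while $\deg L_u=2$ and $\operatorname{cov}L_u=u$ for $2\le u<\infty$ by
Theorem~\ref{thm:bounded}, and $\deg L=2$ and $\operatorname{cov}L=\infty$ by Theorem~\ref{thm:main}
(a language with infinite covering number is not unambiguous). It remains to combine such examples.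

\begin{lemma}\label{lem:union}
Let $X,Y$ be nonempty context-free languages over disjoint alphabets $\Sigma_X,\Sigma_Y$, neither
containing the empty word. Then
\[
\deg(X\cup Y)=\max(\deg X,\deg Y),\qquad
\operatorname{cov}(X\cup Y)=\max(\operatorname{cov}X,\operatorname{cov}Y).
\]
\end{lemma}

\begin{proof}
We have $X=(X\cup Y)\cap\Sigma_X^+$ and $Y=(X\cup Y)\cap\Sigma_Y^+$. By Lemma~\ref{lem:regular},
intersecting with $\Sigma_X^+$ turns a grammar of degree at most $k$ for $X\cup Y$ into one for $X$, and
a cover of $X\cup Y$ by $k$ unambiguous languages into one of $X$; likewise for $Y$. This gives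
``$\ge$'' in both equations.

For ``$\le$'' we may assume, in each equation, that the right-hand side is finite. Take grammars for
$X$ and $Y$ with disjoint sets of nonterminals and start symbols $Z_X,Z_Y$, and add a new start symbol
$Z$ with rules $Z\to Z_X\mid Z_Y$. No word is generated from both $Z_X$ and $Z_Y$, so the degree of the
new grammar is the maximum of the two degrees. This proves the first equation. For the second, if
$X=K_1\cup\dots\cup K_k$ and $Y=K_1'\cup\dots\cup K_k'$ with unambiguous languages (repeat members if
one cover is shorter), then $X\cup Y=\bigcup_r(K_r\cup K_r')$. By the construction just made,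
$K_r\cup K'_r$ is unambiguous, because $K_r\subseteq X$ and $K_r'\subseteq Y$ are disjoint.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Restrictions.} As noted in the introduction, $\deg X\le\operatorname{cov}X$. For nonempty
$X$, both $\deg X=1$ and $\operatorname{cov}X=1$ mean that $X$ is unambiguous. Hence only the listed
pairs can occur.

\emph{Realization.} The pair $(1,1)$ is realized by $\{a\}$. Let $2\le d\le u\le\infty$ with
$d<\infty$. The languages $D_d$, $L_u$ and $L$ are nonempty and do not contain the empty word, and we
may take the alphabet $\{e_0,\dots,e_d\}$ disjoint from $\{a,b,c\}$. By Lemma~\ref{lem:union}, the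
language $D_d\cup L_u$ (for $u<\infty$) or $D_d\cup L$ (for $u=\infty$) has degree $\max(d,2)=d$ and
covering number $\max(d,u)=u$.

\emph{Boundedness.} For $u<\infty$ these languages are bounded: $\{a\}\subseteq a^*$,
$L_u\subseteq(a^*b^*c^*)^u$ and $D_d\subseteq e_0^*\cdots e_d^*$, and if
$X\subseteq w_1^*\cdots w_m^*$ and $Y\subseteq w_1'^*\cdots w_{m'}'^*$, then
$X\cup Y\subseteq w_1^*\cdots w_m^*w_1'^*\cdots w_{m'}'^*$.
By the known result quoted in the introduction, a bounded context-free language with finite
degree has finite covering number, so pairs with $u=\infty$ are not realized by bounded languages.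
\end{proof}

\begin{thebibliography}{1}
\bibitem{AF}
\emph{Ambiguity Functions of Context-Free Grammars and Languages},
\url{https://elib.uni-stuttgart.de/bitstream/11682/2567/1/dissWich.pdf}.
\end{thebibliography}

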